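\title{Analyticity of the pressure function of a complex polynomial near zero}

\begin{abstract}
Let $F$ be a complex polynomial of degree $d\ge2$ and let $z$ be a point of the basin of infinity off the critical orbits. The pressure $P(t)$ is the exponential growth rate of the sums $\sum_{F^n(y)=z}|(F^n)'(y)|^{-t}$. We prove that for every polynomial $P$ is real analytic in a neighborhood of $0$, and we compute $P'(0)$. We also give an explicit interval of analyticity with a sharp left endpoint; it contains $[0,1)$ when the Julia set is connected. The proof lets the transfer operator with weight $|F'|^{-t}$ act on the Sobolev space $W^{1,p}$ of a large disk with $p<2$. On this space the singularities of the weight at critical points are harmless, and the conformal invariance of the Dirichlet integral produces a spectral gap.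
\end{abstract}

\section{The pressure and the results}\label{sec:intro}

Let $F$ be a complex polynomial of degree $d\ge2$. The filled Julia set $K$ is the compact set of points with bounded forward orbit, the Julia set is $J=\partial K$, and the complement of $K$ in the Riemann sphere is the basin of attraction of $\infty$. We write $\Omega_0=\mathbb C\setminus K$ for the finite part of the basin. Let $\mathrm{Crit}$ be the set of zeros of $F'$ and let $\mathrm{PC}=\bigcup_{k\ge1}F^k(\mathrm{Crit})$ be the postcritical set. For real $t$ put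
\begin{equation}\label{eq:u}
u_{n,t}(x)=\sum_{y\in F^{-n}(x)}|(F^n)'(y)|^{-t},
\end{equation}
where preimages are counted with multiplicity. Fix a point $z\in\Omega_0$ that does not lie on the forward orbit of a critical point; we shall use only that $z\in\Omega_0\setminus\mathrm{PC}$. The \emph{pressure} of $F$ is the function
\begin{equation}\label{eq:P}
P(t)=\limsup_{n\to\infty}\frac1n\log u_{n,t}(z),\qquad t\in\mathbb R.
\end{equation}
The condition $z\notin\mathrm{PC}$ is needed for finiteness: if $z=F^k(c)$ with $c\in\mathrm{Crit}$, then for $n\ge k$ some preimage $y$ has $(F^n)'(y)=0$, and $u_{n,t}(z)=\infty$ for $t>0$.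

A small disk about $z$ has $d^n$ conformal preimages under $F^n$, and the one about $y$ has size comparable to $|(F^n)'(y)|^{-1}$ (Lemma~\ref{lem:koebe}). So $u_{n,0}(z)=d^n$ counts these preimages, $u_{n,1}(z)$ measures their total diameter, $u_{n,2}(z)$ measures their total area, and large negative $t$ sees only the smallest of them. Equivalently, if $y$ is chosen uniformly at random among the $d^n$ preimages of $z$, then $d^{-n}u_{n,t}(z)$ is the expectation of $e^{-tS_n}$ with $S_n=\log|(F^n)'(y)|$, and the behavior of $P$ near $0$ describes the fluctuations of $S_n$ for a typical preimage.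

\begin{example}\label{ex:power}
Let $F(x)=x^d$ and $|z|>1$. If $y^{d^n}=z$, then $(F^n)'(y)=d^nz/y$ and $|y|=|z|^{d^{-n}}$. Hence $u_{n,t}(z)=d^{n(1-t)}|z|^{-t(1-d^{-n})}$ and $P(t)=(1-t)\log d$.
\end{example}

\begin{example}\label{ex:cheb}
Let $F(x)=x^2-2$. The map $w\mapsto w+w^{-1}$ sends $\{|w|>1\}$ bijectively onto $\mathbb C\setminus[-2,2]$ and conjugates $w\mapsto w^2$ to $F$; so $K=[-2,2]$, and $\mathrm{PC}=\{-2,2\}$. Let $z=\zeta+\zeta^{-1}$ with $|\zeta|>1$. The preimages of $z$ under $F^n$ are the points $y=w+w^{-1}$ with $w^{2^n}=\zeta$, and differentiating $F^n(w+w^{-1})=w^{2^n}+w^{-2^n}$ gives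
\[
(F^n)'(y)=2^n\,\frac{\zeta-\zeta^{-1}}{w-w^{-1}} .
\]
For $w=e^{s+i\phi}$ we have $|w-w^{-1}|^2=4(\sinh^2s+\sin^2\phi)$, and here $s=2^{-n}\log|\zeta|$, so $|w-w^{-1}|\asymp\max(2^{-n},|\sin\phi|)$. The angles $\phi$ are equally spaced with step $2\pi2^{-n}$. Each half-open quarter of the circle contains $2^{n-2}$ of them, and for the one that is $k$-th closest to $\pi\mathbb Z$ the maximum is $\asymp k2^{-n}$. Therefore
\[
u_{n,t}(z)\asymp 2^{-nt}\sum_{k=1}^{2^{n-2}}(k2^{-n})^t\asymp
\begin{cases}2^{n(1-t)},&t>-1,\\ n4^n,&t=-1,\\ 4^{-nt},&t<-1,\end{cases}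
\]
and $P(t)=\max\{(1-t)\log2,\,-2t\log2\}$.
\end{example}

Each function $t\mapsto\frac1n\log u_{n,t}(z)$ is real analytic, yet in Example~\ref{ex:cheb} the limit has a corner at $t=-1$: for $t<-1$ a bounded number of preimages, those near $\pm2$, outweigh all others. So analyticity on the whole line fails in general, and a statement local in $t$ is the right one. Near $t=0$ this mechanism is not available. A single term of \eqref{eq:u} grows at most like $e^{Cn|t|}$, while the whole sum grows at a rate close to $d^n$ (see the proof of Proposition~\ref{prop:basic}). One is led to the conjecture, stated in \cite{SAJS}, that \emph{for every polynomial $F$ the pressure $P$ is real analytic in some neighborhood of $0$}. The heuristic is not a proof. It excludes one way of losing analyticity, and nothing is assumed about the critical points: they may lie in $J$ and their orbits may be recurrent.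

We prove the conjecture. Let $G(x)=\lim_nd^{-n}\log^+|F^n(x)|$ be the Green function of the basin with pole at $\infty$, and put
\begin{equation}\label{eq:chi}
\chi=\log d+\sum_cG(c),\qquad \chi_*=\limsup_{n\to\infty}\frac1n\log\max_{y\in F^{-n}(z)}|(F^n)'(y)| .
\end{equation}
Sums over $c$ always run over the $d-1$ critical points, counted with multiplicity. We shall see that $\chi$ is the average growth rate of $|(F^n)'(y)|$ over the preimages of $z$; by definition $\chi_*$ is the maximal one.

\begin{theorem}\label{thm:A}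
For every polynomial $F$ of degree $d\ge2$, the pressure $P$ is real analytic in a neighborhood of $0$. There the upper limit in \eqref{eq:P} is a limit, and $P'(0)=-\chi$.
\end{theorem}

\begin{theorem}\label{thm:B}
The pressure $P$ is finite, convex and independent of $z$. Moreover:
\begin{enumerate}
\item[(i)] $P$ is real analytic at each $t<0$ with $P(t)>\chi_*|t|$, and at each $t\in[0,1)$ with $P(t)>\frac{1-t}2\log d$.
\item[(ii)] The set $\{t<0:P(t)>\chi_*|t|\}$ is an interval $(t_-,0)$ with $-\infty\le t_-<0$. If $t_->-\infty$, then $P(t)=\chi_*|t|$ for $t\le t_-$, and $P$ is not real analytic at $t_-$.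
\item[(iii)] $P$ is real analytic on the interval $\bigl(t_-,\ \log d/(\log d+2\sum_cG(c))\bigr)$. If $J$ is connected, $P$ is real analytic on $(t_-,1)$.
\end{enumerate}
\end{theorem}

Thus on the negative axis the mechanism of Example~\ref{ex:cheb} is the only obstruction, and the left endpoint $t_-$ is exact for each $F$. In Example~\ref{ex:power}, $\chi=\chi_*=\log d$ and $t_-=-\infty$. In Example~\ref{ex:cheb}, $\chi=\log2$, $\chi_*=2\log2$ and $t_-=-1$. We do not claim that the right endpoint is optimal for each $F$; for $x^d$ the theorem gives $(-\infty,1)$, while $P$ is analytic on $\mathbb R$.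

Section~\ref{sec:model} shows the method on $F(x)=x^2$. Sections~\ref{sec:dist}--\ref{sec:gap} prove Theorem~\ref{thm:A} by perturbation from $t=0$, where the leading eigenvalue is explicit. Sections~\ref{sec:convex}--\ref{sec:simple} prove Theorem~\ref{thm:B}; there the leading eigenvalue is not explicit, and most of the work goes into showing that it is simple.

\section{The method for $F(x)=x^2$}\label{sec:model}

For complex $t$ consider the transfer operator
\begin{equation}\label{eq:L}
L_tf(x)=\sum_{F(y)=x}|F'(y)|^{-t}f(y).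
\end{equation}
By the chain rule $L_t^nf(x)=\sum_{F^n(y)=x}|(F^n)'(y)|^{-t}f(y)$, so $L_t^n1=u_{n,t}$ for real $t$, and $L_01=d\cdot1$. Suppose that we find a Banach space of functions, containing the constants, on which $L_t$ is bounded and holomorphic in $t$ near $0$, and on which $d$ is a simple eigenvalue of $L_0$ with the rest of the spectrum in a smaller disk. Then $L_t$ has a simple leading eigenvalue $\lambda(t)$, holomorphic in $t$, and $P(t)=\log\lambda(t)$. The whole question is the choice of the space.

Take $F(x)=x^2$ on the disk $D=\{|x|<2\}$, and let $f_s(x)=|x|^{-s}$. If $y^2=x$, then $|2y|^{-t}|y|^{-s}=2^{-t}|x|^{-(t+s)/2}$, so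
\[
L_tf_s=2^{1-t}f_{(t+s)/2}.
\]
In particular $L_t1=2^{1-t}|x|^{-t/2}$. For $t>0$ this function is unbounded, and for $t<0$ it is not H\"older continuous of any exponent above $|t|/2$. So neither the continuous functions nor a fixed H\"older class is preserved for all $t$ near $0$. The map $s\mapsto(t+s)/2$ has the fixed point $s=t$, so the space has to contain the eigenfunction $f_t=|x|^{-t}$, with eigenvalue $2^{1-t}=e^{P(t)}$.

For real $s\ne0$ we have $|\nabla f_s|=|s||x|^{-s-1}$, and $f_s$ lies in the Sobolev space $W^{1,p}(D)$ exactly when $p(1+s)<2$. For $p<2$ this allows all $s<\frac2p-1$, a range that contains a neighborhood of $0$ and is preserved by $s\mapsto(t+s)/2$ when $t<\frac2p-1$. The restriction on $t$ cannot be relaxed beyond the endpoint: if $t>\frac2p-1$ and $s$ is slightly below $\frac2p-1$, then $f_s\in W^{1,p}(D)$ and $L_tf_s\notin W^{1,p}(D)$. For $p=2$ no positive $t$ is allowed.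

The gap, on the other hand, comes from $p=2$. We have $L_0f(x)=f(y)+f(-y)$, hence $|\nabla L_0f(x)|\le(|\nabla f(y)|+|\nabla f(-y)|)/|2y|$. Square this, use $(\alpha+\beta)^2\le2(\alpha^2+\beta^2)$, and change variables. The Jacobian $|2y|^2$ cancels the denominator exactly, and
\[
\int_D|\nabla L_0f|^2\,dA\le2\int_{F^{-1}(D)}|\nabla f|^2\,dA ,
\]
where $dA$ is area. So $L_0$ multiplies constants by $2$ and multiplies the $L^2$ norm of the gradient by at most $\sqrt2$. With the exponent $p<2$ the same computation leaves the factor $2^{p-1}|2y|^{2-p}\le2^{p-1}4^{2-p}$ under the integral, which is less than $2^p$ when $p>\frac32$. For $\frac32<p<2$ the space $W^{1,p}(D)$ therefore accommodates the singularity and retains the gap. The computation of the gap used only that $F$ is conformal off its critical points, $d$-to-one, and has bounded derivative on $D$; this is why no hypothesis on the critical orbits will appear.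

\section{Distortion and elementary properties of $P$}\label{sec:dist}

An affine conjugation changes neither the derivatives $(F^n)'$ at corresponding points nor the values $G(c)$, so we assume from now on that $F$ is \emph{monic}. We use the following standard facts: $F^{-1}(K)=K=F(K)$; the set $\Omega_0$ is connected; $G$ is continuous on $\mathbb C$, $G\circ F=dG$ and $K=\{G=0\}$; and $J$ is connected if and only if $\mathrm{Crit}\subset K$.

A critical orbit either stays in $K$ or tends to $\infty$, so $\mathrm{PC}\cap\Omega_0$ meets every bounded set in a finite set. Hence $\Omega'=\Omega_0\setminus\mathrm{PC}$ is open and connected. It contains $z$, and $F^{-1}(\Omega')\subset\Omega'$ because $F(\mathrm{PC})\subset\mathrm{PC}$.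

Fix a disk $D=\{|x|<R\}$ such that $K\cup\{z\}\subset D$, $|F(x)|\ge2|x|$ for $|x|\ge R$, and $\partial D\cap\mathrm{PC}=\emptyset$; the last condition excludes only countably many radii. Then $F^{-1}(D)\subset D$ and $\partial D\subset\Omega'$. Put
\[
U=D\setminus K,\qquad U'=U\setminus\mathrm{PC},\qquad M=\max_{\overline D}|F'| .
\]
The set $U$ is connected: a thin annulus adjacent to $\partial D$ lies in $U$, and a path in $\Omega_0$ from a point of $U$ to this annulus can be stopped when it first meets the middle circle of the annulus. The set $U'$ is $U$ minus a finite set, so it is connected and of full measure in $U$. Also $F^{-1}(U)\subset U$ and $F^{-1}(U')\subset U'$. A compact subset of $\Omega_0$ is mapped outside $D$ by $F^n$ for all large $n$, since $G$ has a positive minimum on it and $G\circ F^n=d^nG$. Finally, fix $r>0$ with $B(z,2r)\subset U'$.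

All critical values of $F^n$ lie in $\bigcup_{k=1}^nF^k(\mathrm{Crit})$. By the monodromy theorem, on a simply connected domain that contains no critical value of $F^n$ all $d^n$ inverse branches $g$ of $F^n$ exist; they are univalent, and $u_{n,t}=\sum_g|g'|^t$ there. This applies to every disk in $\Omega'$, for all $n$ at once. The next lemma is the only distortion estimate in the paper.

\begin{lemma}\label{lem:koebe}
If $g$ is univalent on $B(x,2\delta)$, then
\begin{equation}\label{eq:koebe}
\bigl|\log|g'(x_1)|-\log|g'(x_2)|\bigr|\le4|x_1-x_2|/\delta\qquad(x_1,x_2\in B(x,\delta)).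
\end{equation}
Consequently, for every compact set $\Sigma\subset\Omega'$ and real $t$ there is $C=C(\Sigma,t)$ with
\begin{equation}\label{eq:compare}
u_{n,t}(x)\le C\,u_{n,t}(x')\qquad(x,x'\in\Sigma,\ n\ge0).
\end{equation}
\end{lemma}

\begin{proof}
A univalent function $w+a_2w^2+\cdots$ on the unit disk has $|a_2|\le2$. For $x_1\in B(x,\delta)$ apply this to $w\mapsto(g(x_1+\delta w)-g(x_1))/(\delta g'(x_1))$, for which $a_2=\delta g''(x_1)/(2g'(x_1))$. Thus $|\nabla\log|g'||=|g''/g'|\le4/\delta$ on $B(x,\delta)$, and \eqref{eq:koebe} follows by integrating along a segment. If $B(x,2\delta)\subset\Omega'$, summing over branches gives $|\log u_{n,t}(x_1)-\log u_{n,t}(x_2)|\le4|t||x_1-x_2|/\delta$ on $B(x,\delta)$. Since $\Omega'$ is connected, $\Sigma$ lies in a connected finite union of such disks $B(x,\delta)$, and \eqref{eq:compare} follows by passing from disk to disk.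
\end{proof}

\begin{proposition}\label{prop:basic}
The function $P$ is independent of $z\in\Omega'$, finite, convex and continuous. We have $P(0)=\log d$, $P(t)\le\log d$ for $t\ge0$, and
\begin{equation}\label{eq:jensen}
P(t)\ge\log d-t\chi\qquad(t\in\mathbb R).
\end{equation}
If $P$ is differentiable at $0$, then $P'(0)=-\chi$.
\end{proposition}

\begin{proof}
Independence of $z$ is \eqref{eq:compare}. All preimages of $z$ and their orbits up to $z$ lie in $D$, so for $t\le0$ each term of $u_{n,t}(z)$ is at most $M^{n|t|}$. For $t\ge0$, an inverse branch $g$ maps $B(z,2r)$ into $D$, so $|g'(z)|\le R/(2r)$ by Cauchy's estimate and each term is at most $(R/2r)^t$. This gives the upper bounds.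

For the lower bound we compute the average of $\log|(F^n)'|$ over $F^{-n}(z)$. As $F$ is monic, $F'(w)=d\prod_c(w-c)$ and $\prod_{w\in F^{-m}(z)}(c-w)=F^m(c)-z$. Hence for $m\ge1$
\[
d^{-m}\sum_{w\in F^{-m}(z)}\log|F'(w)|=\log d+\sum_cd^{-m}\log|F^m(c)-z| .
\]
The right side tends to $\chi$: for an escaping $c$ by the definition of $G$, and for $c\in K$ because $\operatorname{dist}(z,K)\le|F^m(c)-z|\le2R$. By the chain rule $\log|(F^n)'(y)|=\sum_{m=1}^n\log|F'(F^{n-m}(y))|$, and as $y$ runs over $F^{-n}(z)$ the point $F^{n-m}(y)$ takes each value $w\in F^{-m}(z)$ exactly $d^{n-m}$ times. So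
\[
d^{-n}\sum_{y\in F^{-n}(z)}\log|(F^n)'(y)|=\sum_{m=1}^nd^{-m}\sum_{w\in F^{-m}(z)}\log|F'(w)|=n\chi+o(n).
\]
Jensen's inequality for the exponential function gives $d^{-n}u_{n,t}(z)\ge e^{-t(n\chi+o(n))}$, which is \eqref{eq:jensen}.

Each function $t\mapsto\frac1n\log u_{n,t}(z)$ is convex by H\"older's inequality, and an upper limit of convex functions is convex. A finite convex function on $\mathbb R$ is continuous. By \eqref{eq:jensen} the function $P(t)-\log d+t\chi$ has a minimum at $0$, which gives the last claim.
\end{proof}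

\section{The transfer operator on $W^{1,p}(D)$}\label{sec:sobolev}

Let $1<p<2$ and let $X=W^{1,p}(D)$ be the space of complex functions $f\in L^p(D)$ whose distributional gradient lies in $L^p(D;\mathbb C^2)$, with norm $\|f\|_X=\|f\|_p+\|\nabla f\|_p$. Put $p^*=2p/(2-p)$. We recall the facts that we need.
\begin{enumerate}
\item[(S1)] Every $f\in X$ extends to a function in $W^{1,p}(\mathbb C)$, and the mollifications of the extension converge to $f$ in $X$. In particular $C^\infty(\overline D)$ is dense in $X$.
\item[(S2)] (Sobolev; Rellich--Kondrachov) $X\subset L^{p^*}(D)$ continuously, and $X\subset L^q(D)$ compactly for $q<p^*$.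
\item[(S3)] (Poincar\'e) $\inf_{\alpha\in\mathbb C}\|f-\alpha\|_p\le C\|\nabla f\|_p$ for $f\in X$.
\item[(S4)] If $f$ is a real function in $W^{1,p}$ of an open set, then so are $|f|$ and $f^\pm=\max(\pm f,0)$.
\item[(S5)] $W^{1,p}_{\mathrm{loc}}$ is preserved by multiplication by smooth functions and composition with diffeomorphisms, with the usual product and chain rules.
\item[(S6)] $X$ is reflexive, being isomorphic to a closed subspace of $L^p\times L^p\times L^p$.
\end{enumerate}
Since $F^n$ has Jacobian $|(F^n)'|^2$, for measurable $\varphi\ge0$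
\begin{equation}\label{eq:cov}
\int_D\ \sum_{F^n(y)=x}\varphi(y)\,dA(x)=\int_{F^{-n}(D)}\varphi\,|(F^n)'|^2\,dA .
\end{equation}
As $F^{-1}(D)\subset D$ and $F$ maps null sets to null sets, \eqref{eq:L} defines $L_tf$ almost everywhere on $D$ for every class $f$ of measurable functions on $D$, and $L_t^n1=u_{n,t}$ for real $t$.

The operator $L_t$ is locally a sum of compositions with diffeomorphisms only away from the critical values. The following lemma lets us ignore them.

\begin{lemma}\label{lem:remove}
Let $Z\subset D$ be finite, $f\in L^p(D)$, $v=(v_1,v_2)\in L^p(D;\mathbb C^2)$, and $\nabla f=v$ in the sense of distributions on $D\setminus Z$. Then $f\in X$ and $\nabla f=v$.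
\end{lemma}

\begin{proof}
Write $x=\alpha+i\beta$. Let $\eta_j$ be smooth functions of $\beta$ alone with $0\le\eta_j\le1$ that vanish near the imaginary parts of the points of $Z$ and tend to $1$ almost everywhere. For $\varphi\in C_c^\infty(D)$ we have $\eta_j\varphi\in C_c^\infty(D\setminus Z)$ and $\partial_\alpha(\eta_j\varphi)=\eta_j\partial_\alpha\varphi$, so $\int f\eta_j\partial_\alpha\varphi=-\int v_1\eta_j\varphi$. Let $j\to\infty$ by dominated convergence. For $\partial_\beta$ exchange the two coordinates.
\end{proof}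

Let $DF(y)$ be the real Jacobian matrix; it is $|F'(y)|$ times a rotation, so $|(DF(y)^{-1})^Tv|=|v|/|F'(y)|$ for $v\in\mathbb C^2$. Differentiating \eqref{eq:L} produces two terms, according to whether the derivative falls on $f$ or on the weight:
\begin{equation}\label{eq:AE}
\begin{aligned}
A_tv(x)&=\sum_{F(y)=x}|F'(y)|^{-t}\,(DF(y)^{-1})^Tv(y),\\
E_tf(x)&=\sum_{F(y)=x}f(y)\,(DF(y)^{-1})^T\,\nabla(|F'|^{-t})(y).
\end{aligned}
\end{equation}
The second term carries the worse singularity, but it involves no derivative of $f$, and (S2) turns this into compactness.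

\begin{proposition}\label{prop:L}
Let $1<p<2$ and $\operatorname{Re}t<\frac2p-1$. Then $L_t$ is bounded on $X$ and holomorphic in $t$ in the operator norm. Moreover $\nabla L_tf=A_t\nabla f+E_tf$ for $f\in X$, where $E_t\colon X\to L^p(D;\mathbb C^2)$ is compact and $A_t$ is bounded on $L^p(D;\mathbb C^2)$, with
\begin{equation}\label{eq:Abound}
\|A_t\|^p\le d^{p-1}M^\sigma,\qquad \sigma=2-p(1+\operatorname{Re}t)>0 .
\end{equation}
\end{proposition}

\begin{proof}
Let $\tau=\operatorname{Re}t$. The inequality $|\sum_{i=1}^d\alpha_i|^p\le d^{p-1}\sum|\alpha_i|^p$ and \eqref{eq:cov} give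
\[
\|L_tf\|_p^p\le d^{p-1}\int_{F^{-1}(D)}|F'|^{\sigma+p}|f|^p\,dA,\qquad
\|A_tv\|_p^p\le d^{p-1}\int_{F^{-1}(D)}|F'|^\sigma|v|^p\,dA .
\]
Both exponents are positive, so the weights are bounded by $M^{\sigma+p}$ and $M^\sigma$. This is the first use of $\sigma>0$.

Since $|\nabla(|F'|^{-t})|=|t|\,|F'|^{-\tau}|F''/F'|$, the same argument gives
\[
\|E_tf\|_p^p\le|t|^pd^{p-1}\int_DW|f|^p\,dA,\qquad W=|F'|^\sigma|F''/F'|^p .
\]
Now $F''/F'=\sum_c(y-c)^{-1}$, and $|F'(y)|\le C|y-c|$ on $D$ for each $c$, so $W(y)\le C\sum_c|y-c|^{\sigma-p}$. For $p<q\le p^*$ let $\frac1\kappa=1-\frac pq$; H\"older's inequality gives $\int W|f|^p\le\|W\|_\kappa\|f\|_q^p$. At $q=p^*$ we have $\kappa=2/p$ and $(\sigma-p)\kappa=-2+2\sigma/p>-2$. This is the second use of $\sigma>0$: the inequality $(\sigma-p)\kappa>-2$ is strict, so it persists for some $q<p^*$, and then $\|W\|_\kappa<\infty$. Thus $E_t$ is bounded from $L^q(D)$ to $L^p$, and it is compact on $X$ by (S2).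

Near a point of $D\setminus F(\mathrm{Crit})$ we have $L_tf=\sum_g(|F'|^{-t}f)\circ g$ over the local inverse branches $g$ of $F$. By (S5) and $Dg(x)=DF(g(x))^{-1}$, the formula $\nabla L_tf=A_t\nabla f+E_tf$ holds on $D\setminus F(\mathrm{Crit})$. By Lemma~\ref{lem:remove} it holds on $D$, and $L_tf\in X$. All bounds are locally uniform in $t$, so $\|L_t\|$ is locally bounded.

It remains to prove holomorphy. For $f\in X$ and $\varphi\in C_c^\infty(D)$, \eqref{eq:cov} gives
\[
\int_D\varphi\,L_tf\,dA=\int_{F^{-1}(D)}(\varphi\circ F)\,|F'|^{2-t}f\,dA .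
\]
Here $\operatorname{Re}(2-t)>1$, so the integrand is holomorphic in $t$ and locally uniformly dominated, and the integral is holomorphic. The functionals $f\mapsto\int\varphi f$ form a subspace of $X^*$ that separates the points of $X$. It is norm dense, since otherwise the Hahn--Banach theorem and (S6) would give a nonzero element of $X^{**}=X$ annihilated by all of them. As $\|L_t\|$ is locally bounded, $\psi(t)=\Phi(L_tf)$ is a locally uniform limit of holomorphic functions, hence holomorphic, for every $\Phi\in X^*$. Let $\|L_s\|\le C_0$ for $|s-t|\le2\eta$. For $0<|h|,|h'|\le\eta$, Cauchy's formula gives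
\[
\frac{\psi(t+h)-\psi(t)}h-\frac{\psi(t+h')-\psi(t)}{h'}=\frac{h-h'}{2\pi i}\oint_{|s-t|=2\eta}\frac{\psi(s)\,ds}{(s-t-h)(s-t-h')(s-t)},
\]
which is at most $|h-h'|\,C_0\eta^{-2}\|\Phi\|\|f\|_X$ in modulus. Taking the supremum over $\Phi$ and $f$ of norm one, we see that $(L_{t+h}-L_t)/h$ converges in operator norm as $h\to0$.
\end{proof}

\section{The spectral gap at $t=0$ and the proof of Theorem~\ref{thm:A}}\label{sec:gap}

We recall the Riesz calculus. Let $T$ be a bounded operator on a complex Banach space and let $\Gamma$ be a positively oriented circle in its resolvent set.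
\begin{enumerate}
\item[(R1)] $\Pi=\frac1{2\pi i}\oint_\Gamma(\lambda-T)^{-1}d\lambda$ is a projection commuting with $T$. The spectrum of $T$ on the range of $\Pi$ is the part of $\operatorname{spec}T$ inside $\Gamma$, the spectrum on the range of $I-\Pi$ is the part outside, and $T^n\Pi=\frac1{2\pi i}\oint_\Gamma\lambda^n(\lambda-T)^{-1}d\lambda$.
\item[(R2)] Let $T_t$ be holomorphic near $t_0$ with $T_{t_0}=T$. For $t$ near $t_0$ the circle $\Gamma$ lies in the resolvent set of $T_t$, and $\Pi_t$ is holomorphic. The ranks of $\Pi_t$ and $I-\Pi_t$ are constant, because two projections at distance less than $1$ are injective on each other's range. If one of the two families, call it $\Pi'_t$, has rank one, then $T_t\Pi'_t=\lambda(t)\Pi'_t$, where $\lambda(t)$ is the only spectral point of $T_t$ on the corresponding side of $\Gamma$. It is holomorphic, since $\lambda(t)=\Phi(T_t\Pi'_tf)/\Phi(\Pi'_tf)$ for any vector $f$ and functional $\Phi$ with $\Phi(\Pi'_{t_0}f)\ne0$.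
\item[(R3)] If $\lambda_0$ is the only spectral point inside $\Gamma$ and $\Pi$ has finite rank, then $\lambda_0$ is an eigenvalue, the rank is called its algebraic multiplicity, and near $\lambda_0$ the resolvent equals $\sum_{k=1}^s(\lambda-\lambda_0)^{-k}(T-\lambda_0)^{k-1}\Pi$ plus a holomorphic function. Here $s\ge1$, the order of the pole, is the least integer with $(T-\lambda_0)^s\Pi=0$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Since $d>1$, we can fix $p\in(1,2)$ with $M^{2-p}<d$. At $t=0$ we have $E_0=0$, so \eqref{eq:Abound} with $\sigma=2-p$ gives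
\[
\|\nabla L_0f\|_p\le\kappa\|\nabla f\|_p,\qquad\kappa=d^{1-1/p}M^{(2-p)/p}<d .
\]
The line $\mathbb C1$ is invariant, $L_01=d\cdot1$, and by (S3) $\|\nabla f\|_p$ is an equivalent norm on $X/\mathbb C1$. So the operator $\overline L_0$ induced on the quotient has spectral radius at most $\kappa$. If $|\lambda|>\kappa$ and $\lambda\ne d$, then $\lambda-L_0$ is invertible on $\mathbb C1$ and on $X/\mathbb C1$, hence on $X$. Thus $\operatorname{spec}L_0\subset\{d\}\cup\{|\lambda|\le\kappa\}$. Let $\Pi_0$ be the Riesz projection for a small circle about $d$. It induces on the quotient the integral of $(\lambda-\overline L_0)^{-1}$, which vanishes because this resolvent is holomorphic near $d$. So the range of $\Pi_0$ lies in $\mathbb C1$, and $\Pi_01=\frac1{2\pi i}\oint(\lambda-d)^{-1}d\lambda\cdot1=1$.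

Fix $\kappa<\kappa'<d$ and put $\Pi_t=I-\frac1{2\pi i}\oint_{|\lambda|=\kappa'}(\lambda-L_t)^{-1}d\lambda$; at $t=0$ this is $\Pi_0$. By Proposition~\ref{prop:L} and (R2) there is $\delta_0>0$ such that for complex $|t|<\delta_0$ the projection $\Pi_t$ is holomorphic of rank one, $L_t\Pi_t=\lambda(t)\Pi_t$ with $\lambda$ holomorphic and $|\lambda(t)|>\kappa'$, and by (R1)
\[
L_t^n1=\lambda(t)^n\Pi_t1+O_t(\kappa'^n)\qquad\text{in }X .
\]

Functions in $X$ have no pointwise values, so we reach $u_{n,t}(z)$ through an average. Let $\ell_0(f)=\int_{B(z,r)}f\,dA$, a continuous functional on $X$. Since $\ell_0(\Pi_01)=\pi r^2$, we may shrink $\delta_0$ so that $\ell_0(\Pi_t1)\ne0$ for $|t|<\delta_0$. Let $t$ be real and $b_n=\ell_0(L_t^n1)=\int_{B(z,r)}u_{n,t}\,dA>0$. By \eqref{eq:koebe},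
\[
e^{-4|t|}\pi r^2u_{n,t}(z)\le b_n\le e^{4|t|}\pi r^2u_{n,t}(z).
\]
Also $b_n=\lambda(t)^n(\ell_0(\Pi_t1)+o(1))$, because $|\lambda(t)|>\kappa'$. Hence $b_{n+1}/b_n\to\lambda(t)$, so $\lambda(t)>0$, and $\frac1n\log u_{n,t}(z)\to\log\lambda(t)$. Thus the limit exists and $P=\log\lambda$ is real analytic on $(-\delta_0,\delta_0)$. Proposition~\ref{prop:basic} gives $P'(0)=-\chi$.
\end{proof}

\section{Convexity and the choice of the exponent}\label{sec:convex}

We turn to Theorem~\ref{thm:B}. Its first sentence is part of Proposition~\ref{prop:basic}. Part (ii) and the deduction of (iii) from (i) need only convexity.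

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $t<0$ and $m_n=\max_{F^{-n}(z)}|(F^n)'|$. Then $m_n^{|t|}\le u_{n,t}(z)\le d^nm_n^{|t|}$, so $\chi_*|t|\le P(t)\le\log d+\chi_*|t|$; in particular $\chi_*$ is finite. The function $Q(t)=P(t)+\chi_*t$ is convex and continuous, and $0\le Q\le\log d$ on $(-\infty,0]$. A convex function bounded above on $(-\infty,0]$ is nondecreasing there, and $Q(0)=\log d>0$. So $\{t<0:Q(t)>0\}=(t_-,0)$ with $t_-<0$. If $t_->-\infty$, then $Q=0$ on $(-\infty,t_-]$ and $Q>0$ to the right of $t_-$, so $Q$ and $P$ are not analytic at $t_-$ by the identity theorem.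
\end{proof}

For $t\in(t_-,0)$ we have $Q(2t)\le Q(t)<2Q(t)$, that is,
\begin{equation}\label{eq:double}
P(2t)<2P(t)\qquad(t_-<t<0).
\end{equation}
This is the form in which the hypothesis $P(t)>\chi_*|t|$ enters the proof of (i).

\begin{proof}[Proof that (i) implies (iii)]
For $t\ge0$, \eqref{eq:jensen} gives $P(t)-\frac{1-t}2\log d\ge\frac12\log d-t(\chi-\frac12\log d)$. This is positive for $0\le t<\log d/(2\chi-\log d)=\log d/(\log d+2\sum_cG(c))$. The endpoint is at most $1$, and it equals $1$ if $J$ is connected, since then all $G(c)$ vanish. Together with (ii), this shows that every point of the interval in (iii) satisfies a condition in (i).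
\end{proof}

For (i) we need a gap between the leading eigenvalue $e^{P(t)}$ and the noncompact part of $L_t^n$, which by Proposition~\ref{prop:L} is $A_t^n$. The crude bound \eqref{eq:Abound} no longer suffices. Write $w_y=|(F^n)'(y)|$. The terms of $A_t^nv$ have size $w_y^{-1-t}|v(y)|$. The factor $w_y^{-2/p}$ is what the change of variables \eqref{eq:cov} absorbs in $L^p$. The remaining factor $w_y^{-(1+t-2/p)}$ must be summed with the exponent conjugate to $p$, and this sum is again of the form \eqref{eq:u}. So for $\theta\in(0,\frac12)$ we put $p=\frac1{1-\theta}\in(1,2)$ and $a(t)=2-\frac{1-t}\theta$; then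
\begin{equation}\label{eq:split}
\theta+\frac1p=1,\qquad 1+t=\frac2p+\theta a(t).
\end{equation}
The growth rate of $\|A_t^n\|$ will be at most $\theta P(a(t))$. By \eqref{eq:split}, the condition $a(t)<0$ is equivalent to the condition $t<\frac2p-1$ of Proposition~\ref{prop:L}.

\begin{lemma}\label{lem:theta}
Let $t_0$ satisfy one of the conditions in Theorem~\ref{thm:B}(i). There are $\theta\in(0,\frac12)$ and an open interval $I\ni t_0$ such that
\begin{equation}\label{eq:I}
a(t)<0\quad\text{and}\quad\theta P(a(t))<P(t)\qquad(t\in I).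
\end{equation}
\end{lemma}

\begin{proof}
By continuity of $P$ it suffices to find $\theta$ for which \eqref{eq:I} holds at $t_0$. If $t_0\le0$, let $\theta\uparrow\frac12$. Then $a(t_0)$ increases to $2t_0$ with $a(t_0)<2t_0\le0$, and $\theta P(a(t_0))\to\frac12P(2t_0)$. This is less than $P(t_0)$ by \eqref{eq:double} if $t_0<0$, and because $\frac12\log d<\log d$ if $t_0=0$. If $0<t_0<1$, the condition $a(t_0)<0$ means $\theta<\frac{1-t_0}2$; let $\theta\uparrow\frac{1-t_0}2$. Then $a(t_0)\uparrow0$ and $\theta P(a(t_0))\to\frac{1-t_0}2\log d<P(t_0)$.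
\end{proof}

From now on $t_0$, $\theta$, $p$, $I$ and $X=W^{1,p}(D)$ are fixed, and $q=p^*$. From $\frac2q=\frac2p-1$ and \eqref{eq:split},
\begin{equation}\label{eq:q}
t-\frac2q=\theta a(t)=-\theta|a(t)|\qquad(t\in I).
\end{equation}

\section{The quotient space and the leading eigenvalue}\label{sec:quotient}

The comparison \eqref{eq:compare} ties $u_{n,t}(x)$ to $P(t)$ only for $x\in\Omega'$, and it fails on $K$. For instance, let $F(x)=x^2+\nu x$ with $0<\nu<\frac12$. The interval $(-\nu,0)$ contains the critical point and is mapped into itself, so $J$ is connected and the fixed point $0$ is not in $\mathrm{PC}$; yet $u_{n,t}(0)\ge\nu^{-nt}$ grows faster than $e^{nP(t)}\le2^n$ for $\log2/\log(1/\nu)<t<1$. We therefore discard the values on $K$. The space $W^{1,p}(U)$ is not suitable, because we do not know (S2) for a domain whose boundary contains $J$. A quotient of $X$ consists of functions on $U$ and inherits (S2) from the disk.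

Let $X_0=\{f\in X:f=0\text{ a.e.\ on }U\}$, a closed subspace, and let $Y=X/X_0$ with the quotient norm. Elements of $Y$ are the restrictions to $U$ of elements of $X$. Since $F^{-1}(U)\subset U$, the subspace $X_0$ is $L_t$-invariant, and $L_t$ induces an operator on $Y$, again denoted $L_t$, holomorphic for $\operatorname{Re}t\in I$. By (S2),
\begin{equation}\label{eq:sobY}
\|f\|_{L^p(U)}\le\|f\|_Y,\qquad\|f\|_{L^q(U)}\le C\|f\|_Y .
\end{equation}
Let $Y_+=\{f\in Y:f\ge0\text{ a.e.\ on }U\}$, and write $f\le f'$ if $f'-f\in Y_+$. The cone $Y_+$ is closed by \eqref{eq:sobY}, $Y_+\cap(-Y_+)=\{0\}$, and $L_tY_+\subset Y_+$ for real $t$. A real $f\in Y$ has a real representative in $X$, so $f^\pm\in Y_+$ by (S4), and $\min(f,f')=f-(f-f')^+\in Y$ for real $f,f'\in Y$. Let $\mathcal S$ be the set of $f\in C^\infty(\overline D)$ with $f>0$ on $\overline D$. It is dense in $Y_+$: given $f\in Y_+$, extend a real representative to a real function in $W^{1,p}(\mathbb C)$, take the absolute value, mollify, and add $1/j$. It spans $C^\infty(\overline D)$,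 which is dense in $Y$.

The bound for $A_t^n$ involves $\sup_Du_{n,a}$, and $D$ includes $K$. For negative exponents the maximum principle supplies what \eqref{eq:compare} does not.

\begin{lemma}\label{lem:max}
For $a<0$ there is $C_a$ with $\sup_Du_{n,a}\le C_a\,u_{n,a}(z)$ for all $n$.
\end{lemma}

\begin{proof}
The function $u_{n,a}(x)=\sum_y|(F^n)'(y)|^{|a|}$ is continuous on $\mathbb C$, because the roots of $F^n(y)=x$ with multiplicity depend continuously on $x$. Off the finite set $Z$ of critical values of $F^n$ it is locally a sum of positive powers of moduli of the holomorphic functions $(F^n)'\circ g$, hence subharmonic. For $\epsilon>0$ the function $u_{n,a}+\epsilon\sum_{x'\in Z}\log|x-x'|$ is upper semicontinuous, subharmonic off $Z$ and equal to $-\infty$ on $Z$, hence subharmonic. Apply the maximum principle on $D$ and let $\epsilon\to0$ to get $\sup_Du_{n,a}\le\max_{\partial D}u_{n,a}$. Then use \eqref{eq:compare} with $\Sigma=\partial D\cup\{z\}$; this is where $\partial D\cap\mathrm{PC}=\emptyset$ is used.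
\end{proof}

The Kuratowski measure of noncompactness $\alpha(\Sigma)$ of a bounded subset of a Banach space is the infimum of those $\delta>0$ for which $\Sigma$ is covered by finitely many sets of diameter at most $\delta$. It is monotone, at most the diameter, zero on relatively compact sets, unchanged by isometric embeddings, not increased by maps of Lipschitz constant $1$, and $\alpha(\Sigma_1+\Sigma_2)\le\alpha(\Sigma_1)+\alpha(\Sigma_2)$. Nussbaum's theorem \cite{Nus} states that the essential spectral radius of a bounded operator $T$ equals $\lim_n\alpha(T^n(\text{unit ball}))^{1/n}$, and that spectral points of larger modulus are isolated eigenvalues of finite algebraic multiplicity.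

\begin{lemma}\label{lem:ess}
For $t\in I$ the essential spectral radius of $L_t$ on $Y$ is at most $e^{\theta P(a(t))}$, which is less than $e^{P(t)}$.
\end{lemma}

\begin{proof}
Write $a=a(t)$ and $w_y=|(F^n)'(y)|$. By the chain rule $A_t^n$ is given by \eqref{eq:AE} with $F^n$ in place of $F$. By \eqref{eq:split} and H\"older's inequality with exponents $1/\theta$ and $p$,
\[
|A_t^nv(x)|\le\sum_{F^n(y)=x}w_y^{-\theta a}\,w_y^{-2/p}|v(y)|\le u_{n,a}(x)^\theta\Bigl(\sum_{F^n(y)=x}w_y^{-2}|v(y)|^p\Bigr)^{1/p}.
\]
Raise to the power $p$ and integrate with \eqref{eq:cov}: $\|A_t^n\|\le(\sup_Du_{n,a})^\theta$. By Lemma~\ref{lem:max}, $\limsup\|A_t^n\|^{1/n}\le e^{\theta P(a)}$.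

By Proposition~\ref{prop:L} and induction, $\nabla L_t^nf=A_t^n\nabla f+E^{(n)}f$ with $E^{(n)}=\sum_{j=0}^{n-1}A_t^jE_tL_t^{n-1-j}$ compact. Embed $X$ isometrically in $L^p\times L^p(D;\mathbb C^2)$ by $f\mapsto(f,\nabla f)$. Then $L_t^nf$ corresponds to $(L_t^nf,E^{(n)}f)+(0,A_t^n\nabla f)$. As $f$ runs over the open unit ball of $X$, the first summand runs over a relatively compact set by (S2), and the second over a set of diameter at most $2\|A_t^n\|$. So the image of the ball under $L_t^n$ has $\alpha\le2\|A_t^n\|$. The quotient map has norm at most $1$, commutes with $L_t$ and maps the open unit ball of $X$ onto that of $Y$, so the same bound holds in $Y$. Now apply Nussbaum's theorem and \eqref{eq:I}.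
\end{proof}

\begin{remark}
Let $F(x)=x^2-2$. If $F(y)=x$, then $x^2-4=y^2(y^2-4)$, so $h_t(x)=|x^2-4|^{-t/2}$ satisfies $L_th_t=2^{1-t}h_t$. For $t\le-\frac12$ the bound of Lemma~\ref{lem:ess} tends to $e^{P(2t)/2}=4^{|t|}$ as $\theta\uparrow\frac12$, by Example~\ref{ex:cheb}. The eigenvalue $2^{1-t}$ exceeds $4^{|t|}$ exactly for $t>-1=t_-$.
\end{remark}

Until the last proof of the paper we fix a real $t\in I$ and write $L=L_t$ (on $Y$), $u_n=u_{n,t}$, $a=a(t)$, $\rho=e^{P(t)}$ and $\mathcal R(\lambda)=(\lambda-L)^{-1}$.

\begin{lemma}\label{lem:radius}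
The spectral radius of $L$ on $Y$ is $\rho$, and $\rho$ is a pole of $\mathcal R$. Let $s$ be its order and $\Pi$ its Riesz projection, which has finite rank. The operator
\[
S=\lim_{\lambda\downarrow\rho}(\lambda-\rho)^s\mathcal R(\lambda)=(L-\rho)^{s-1}\Pi
\]
maps $Y_+$ into $Y_+$ and satisfies $LS=SL=\rho S$ and $S1\ne0$.
\end{lemma}

\begin{proof}
Let $\rho_Y$ be the spectral radius. By \eqref{eq:sobY} and \eqref{eq:koebe}, $\|L^n1\|_Y\ge\|u_n\|_{L^p(B(z,r))}\ge c\,u_n(z)$, so $\rho_Y\ge\rho$. By Lemma~\ref{lem:ess} the spectral points near the circle $|\lambda|=\rho_Y$ are finitely many poles with projections of finite rank. Choose $r_1<\rho_Y$ so that there is no spectrum in $r_1\le|\lambda|<\rho_Y$, let $I-\Pi_1$ be the Riesz projection for the circle $|\lambda|=r_1$, and let $Y_1\ne0$ be the range of $\Pi_1$, of finite dimension.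

To bound $\rho_Y$ from above we need a norm on $Y_1$ that \eqref{eq:compare} controls. Exhaust $U'$ by an increasing sequence of compact sets $\Sigma$. The kernels in $Y_1$ of the seminorms $\|\cdot\|_{L^1(\Sigma)}$ are decreasing subspaces with zero intersection, so for some $\Sigma$ the seminorm is a norm on $Y_1$. Pick $f\in\mathcal S$ with $\Pi_1f\ne0$. The inverse of $L|_{Y_1}$ has spectral radius $1/\rho_Y$, so $\|L^n\Pi_1f\|_{L^1(\Sigma)}\ge c_\epsilon(\rho_Y-\epsilon)^n$ for every $\epsilon>0$, while $\|L^n(I-\Pi_1)f\|_{L^1(\Sigma)}=O(r_1^n)$ by (R1). Hence $\limsup\|L^nf\|_{L^1(\Sigma)}^{1/n}\ge\rho_Y$. On the other hand $L^nf\le\|f\|_\infty u_n$, so $\|L^nf\|_{L^1(\Sigma)}\le Cu_n(z)$ by \eqref{eq:compare}. Thus $\rho_Y\le\rho$.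

Let $\lambda_0$ be a pole on $|\lambda|=\rho$ of maximal order $s_0$. By (R3), $(\eta-1)^{s_0}\mathcal R(\eta\lambda_0)$ tends to a nonzero operator as $\eta\downarrow1$. Since $\mathcal S$ spans a dense subspace, and the functionals $\int\varphi\,\cdot\,dA$ with $0\le\varphi\in C_c(U')$ separate the points of $Y$, there are $f\in\mathcal S$ and such a $\varphi$ with $\lim_{\eta\downarrow1}(\eta-1)^{s_0}\int\varphi\,\mathcal R(\eta\lambda_0)f\,dA\ne0$. For $|\lambda|>\rho$ we have $\mathcal R(\lambda)=\sum_{n\ge0}\lambda^{-n-1}L^n$, and $L^nf\ge0$, so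
\[
\Bigl|\int\varphi\,\mathcal R(\eta\lambda_0)f\,dA\Bigr|\le\sum_{n\ge0}(\eta\rho)^{-n-1}\int\varphi\,L^nf\,dA=\int\varphi\,\mathcal R(\eta\rho)f\,dA .
\]
Hence $\rho$ is a pole of order $s\ge s_0$, so $s=s_0$, and $\int\varphi\,Sf\,dA>0$. The formula for $S$ and $LS=SL=\rho S$ follow from (R3). For $\lambda>\rho$ the series shows that $\mathcal R(\lambda)$ preserves the closed cone $Y_+$, hence so does $S$. Finally $0\le Sf\le\|f\|_\infty S1$ and $Sf\ne0$, so $S1\ne0$.
\end{proof}

\section{Positivity up to the Julia set}\label{sec:harnack}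

It remains to show that $\rho$ is algebraically simple. In the usual positivity argument one pairs a positive eigenfunction with a positive eigenfunctional. Here the two live in different places. Distortion control makes the functions $Sf$, $f\in Y_+$, positive on $U'$, with constants that degenerate near $J$, while the eigenfunctional will turn out to be carried by $J$. We therefore need lower bounds for $Sf$ on a full neighborhood, intersected with $U'$, of suitable points of $J$. This section proves positivity on $U'$ (Lemma~\ref{lem:harnack}) and then the lower bound (Proposition~\ref{prop:lower}).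

For a domain $\Delta\subset D$ that meets $U'$, let $\mathcal G_n(\Delta)$ be the set of holomorphic $g\colon\Delta\to\mathbb C$ with $F^n\circ g=\mathrm{id}$. Such $g$ are univalent with values in $D$. Distinct $g_1,g_2\in\mathcal G_n(\Delta)$ have disjoint images: $g_1(x_1)=g_2(x_2)$ forces $x_1=x_2$, and $F^n$ is injective near $g_1(x_1)$ because $(F^n)'(g_1(x_1))g_1'(x_1)=1$, so $g_1=g_2$ near $x_1$ and hence on $\Delta$.

\begin{lemma}\label{lem:shrink}
Let $\Delta_1\subset\Delta$ be compact. Then $\sup_{g\in\mathcal G_n(\Delta)}\operatorname{diam}g(\Delta_1)\to0$ as $n\to\infty$. Consequently, for $f\in\mathcal S$ and $\omega>0$ there is $n_0$ with $f(g(x_1))\le e^\omega f(g(x_2))$ for all $x_1,x_2\in\Delta_1$, $g\in\mathcal G_n(\Delta)$, $n\ge n_0$.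
\end{lemma}

\begin{proof}
Otherwise there are $\epsilon>0$, $n_j\to\infty$ and $g_j\in\mathcal G_{n_j}(\Delta)$ with $\operatorname{diam}g_j(\Delta_1)\ge\epsilon$. By Montel's theorem we may assume that $g_j\to g$ locally uniformly, and $g$ is not constant. On a disk $B'\subset\Delta\cap U'$ we have $G(g_j(x))=d^{-n_j}G(x)\to0$, so $g(B')\subset K$. As $g(B')$ is open, it lies in the interior of $K$. Then $g_j(x)\in K$ for $x\in B'$ and large $j$, although $F^{n_j}(g_j(x))=x\notin K$. The consequence follows from the uniform continuity of $\log f$ on $\overline D$.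
\end{proof}

Call $h\colon U'\to[0,\infty)$ a \emph{Harnack function} if $h(x_1)\le e^{4|t||x_1-x_2|/\delta}h(x_2)$ whenever $B(x,2\delta)\subset U'$ and $x_1,x_2\in B(x,\delta)$. Such an $h$ is continuous, and its zero set is open and closed in the connected set $U'$; so $h\equiv0$ or $h>0$ everywhere on $U'$.

\begin{lemma}\label{lem:limit}
Let $h_j\colon U'\to[0,\infty)$ be continuous and converge to $h$ in $L^p(U)$. Suppose that for every disk $B(x,2\delta)\subset U'$ and every $\omega>0$ there are numbers $\eta_j\to0$ with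
\[
h_j(x_1)\le e^{4|t||x_1-x_2|/\delta+\omega}h_j(x_2)+\eta_j\qquad(x_1,x_2\in B(x,\delta)).
\]
Then $h_j$ converges at every point of $U'$ to a Harnack function that equals $h$ almost everywhere.
\end{lemma}

\begin{proof}
Let $x\in U'$, $B(x,2\delta)\subset U'$ and $\epsilon<\delta$. Let $m_{j,\epsilon}$ and $m_\epsilon$ be the averages of $h_j$ and $h$ over $B(x,\epsilon)$, so $m_{j,\epsilon}\to m_\epsilon$. Put $x_1=x$ and average over $x_2$; then put $x_2=x$ and average over $x_1$. With $\beta=4|t|\epsilon/\delta$ this gives $h_j(x)\le e^{\beta+\omega}m_{j,\epsilon}+\eta_j$ and $m_{j,\epsilon}\le e^{\beta+\omega}h_j(x)+\eta_j$. Let $j\to\infty$ and then $\omega\to0$: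
\[
e^{-\beta}m_\epsilon\le\liminf h_j(x)\le\limsup h_j(x)\le e^\beta m_\epsilon .
\]
So the upper limit is finite and at most $e^{2\beta}$ times the lower limit; as $\epsilon\to0$ they coincide. The hypothesis passes to the limit, and $\omega\to0$ gives the Harnack inequality. A subsequence of $h_j$ converges to $h$ almost everywhere.
\end{proof}

For $f\in\mathcal S$ the functions $L^nf$ are defined and continuous at every point of $U'$. For real $\lambda>\rho$ put
\[
\psi_\lambda(x)=(\lambda-\rho)^s\sum_{n\ge0}\lambda^{-n-1}L^nf(x),\qquad x\in U'.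
\]
The series converges locally uniformly by $L^nf\le\|f\|_\infty u_n$, \eqref{eq:compare} and the definition of $\rho$, and $\psi_\lambda$ represents $(\lambda-\rho)^s\mathcal R(\lambda)f$. Because $s\ge1$, the sum of any fixed finite set of terms tends to $0$ as $\lambda\downarrow\rho$, uniformly on compact subsets of $U'$. This lets us drop the small $n$ for which Lemma~\ref{lem:shrink} says nothing.

\begin{lemma}\label{lem:harnack}
For every $f\in Y_+$ the class $Sf$ is represented by a Harnack function, again denoted $Sf$. If $f\in\mathcal S$, then $\psi_\lambda(x)\to Sf(x)$ for every $x\in U'$ as $\lambda\downarrow\rho$. If $f_j\in\mathcal S$ and $f_j\to f$ in $Y$, then $Sf_j(x)\to Sf(x)$ for every $x\in U'$.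
\end{lemma}

\begin{proof}
Let $f\in\mathcal S$, $B(x,2\delta)\subset U'$ and $\omega>0$. On $B(x,2\delta)$ we have $L^nf=\sum_g|g'|^t\,f\circ g$ over $g\in\mathcal G_n(B(x,2\delta))$. By \eqref{eq:koebe} and Lemma~\ref{lem:shrink} with $\Delta_1=\overline{B(x,\delta)}$, there is $n_0$ with $L^nf(x_1)\le e^{4|t||x_1-x_2|/\delta+\omega}L^nf(x_2)$ for $n\ge n_0$ and $x_1,x_2\in B(x,\delta)$. Summing over $n\ge n_0$ gives $\psi_\lambda(x_1)\le e^{4|t||x_1-x_2|/\delta+\omega}\psi_\lambda(x_2)+\eta_\lambda$, where $\eta_\lambda\to0$ is the supremum over $B(x,\delta)$ of the sum of the terms with $n<n_0$. Also $\psi_\lambda\to Sf$ in $L^p(U)$. Lemma~\ref{lem:limit} applies along every sequence $\lambda_j\downarrow\rho$, and the limit is each time the unique continuous representative of $Sf$. For $f\in Y_+$ take $f_j\in\mathcal S$ with $f_j\to f$ in $Y$; then $Sf_j\to Sf$ in $L^p(U)$, and Lemma~\ref{lem:limit} applies with $\eta_j=0$.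
\end{proof}

To carry positivity from $z$ to a point of $J$ we use a simply connected domain $\Delta$ that contains both. It can avoid the finite set $\mathrm{PC}_N=\bigcup_{k=1}^NF^k(\mathrm{Crit})$, but in general not all of $\mathrm{PC}$, so some inverse branches at $z$ do not extend to $\Delta$. A branch is blocked when a pullback of $\Delta$ meets a critical value of $F$. This happens only at levels $k\ge N$, and for at most $d-1$ pullbacks per level. The Sobolev inequality bounds the weight behind each blocked pullback, and the total is controlled by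
\[
\varepsilon_N=(d-1)\sum_{k\ge N}\rho^{-k}u_{k,a}(z)^\theta .
\]
The series converges by \eqref{eq:I}, since $\limsup_ku_{k,a}(z)^{\theta/k}=e^{\theta P(a)}<\rho$. So $\varepsilon_N\to0$.

\begin{proposition}\label{prop:lower}
There is a constant $C_*$ with the following property. Let $N\ge1$, let $\Delta\subset D\setminus\mathrm{PC}_N$ be a simply connected domain, and let $\Delta_1\subset\Delta$ be compact and connected with $z\in\Delta_1$. Then there is $c=c(\Delta,\Delta_1,t)>0$ such that
\[
Sf(x)\ge c\,\bigl(Sf(z)-C_*\varepsilon_N\|f\|_Y\bigr)\qquad(x\in\Delta_1\cap U',\ f\in Y_+).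
\]
\end{proposition}

\begin{proof}
Neither $c$ nor $C_*$ depends on $f$, so by density of $\mathcal S$ in $Y_+$ and the last statement of Lemma~\ref{lem:harnack} we may assume $f\in\mathcal S$. Write $\mathcal G_n=\mathcal G_n(\Delta)$.

\emph{Step 1: good and blocked preimages.} Call $y\in F^{-n}(z)$ $n$-good if $y=g(z)$ for some $g\in\mathcal G_n$; this $g$ is unique. For $n\le N$ every $y$ is $n$-good, since $\Delta$ is simply connected and contains no critical value of $F^n$. Suppose $y\in F^{-n}(z)$ is not $n$-good, so $n>N$. Let $k<n$ be the largest integer such that $F^{n-k}(y)$ is $k$-good, say $F^{n-k}(y)=g(z)$ with $g\in\mathcal G_k$. Then $k\ge N$, and $F^{n-k-1}(y)$ is not $(k+1)$-good. It follows that $g(\Delta)$ contains a critical value of $F$: otherwise the simply connected domain $g(\Delta)$ carries a branch of $F^{-1}$ taking $g(z)$ to $F^{n-k-1}(y)$, and its composition with $g$ lies in $\mathcal G_{k+1}$. Let $\mathcal T_k$ be the set of $g\in\mathcal G_k$ with $g(\Delta)\cap F(\mathrm{Crit})\ne\emptyset$. The images $g(\Delta)$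 are disjoint and there are at most $d-1$ critical values, so $|\mathcal T_k|\le d-1$. A point $y$ as above lies in $F^{-(n-k)}(g(z))$ with $g\in\mathcal T_k$, and $|(F^n)'(y)|^{-t}=|g'(z)|^t|(F^{n-k})'(y)|^{-t}$. Hence
\[
L^nf(z)\le\sum_{g\in\mathcal G_n}|g'(z)|^tf(g(z))+\sum_{k=N}^{n-1}\sum_{g\in\mathcal T_k}|g'(z)|^t\,L^{n-k}f(g(z)).
\]
For $x\in\Delta\cap U'$ let $\gamma_\lambda(x)=(\lambda-\rho)^s\sum_n\lambda^{-n-1}\sum_{g\in\mathcal G_n}|g'(x)|^tf(g(x))$. The points $g(x)$, $g\in\mathcal G_n$, are distinct preimages of $x$ under $F^n$, so $\gamma_\lambda\le\psi_\lambda$. Multiply the last display by $(\lambda-\rho)^s\lambda^{-n-1}$ and sum over $n$: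
\begin{equation}\label{eq:blocked}
\psi_\lambda(z)\le\gamma_\lambda(z)+\sum_{k\ge N}\sum_{g\in\mathcal T_k}\lambda^{-k}|g'(z)|^t\,\psi_\lambda(g(z)).
\end{equation}

\emph{Step 2: the weight of the blocked preimages.} We bound $\psi_\lambda(y)$ for $y=g(z)\in F^{-k}(z)$ by its average over a pullback of $B=B(z,r)$. Let $b\in\mathcal G_k(B(z,2r))$ be the branch with $b(z)=y$; then $|b'(z)|=|g'(z)|=|(F^k)'(y)|^{-1}$. For $x\in B$,
\[
|b'(x)|^t\,L^mf(b(x))=\sum_\beta|\beta'(x)|^tf(\beta(x)),
\]
where $\beta$ runs over the elements of $\mathcal G_{m+k}(B(z,2r))$ with $F^m\circ\beta=b$. By Lemma~\ref{lem:shrink} there is $n_1=n_1(f)$ such that $f(\beta(z))\le2f(\beta(x))$ for $x\in B$ when $m+k\ge n_1$. By \eqref{eq:koebe}, each of $|\beta'|^t$ and $|b'|^t$ changes by a factor at most $e^{4|t|}$ between $z$ and $x$. So $L^mf(y)\le2e^{8|t|}L^mf(b(x))$ for $m\ge n_1-k$, and summing over $m$,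
\[
\psi_\lambda(y)\le2e^{8|t|}\psi_\lambda(x')+\eta_{\lambda,k,g}\qquad(x'\in b(B)),
\]
where $\eta_{\lambda,k,g}$ is the sum of the terms of $\psi_\lambda(y)$ with $m<n_1-k$. It tends to $0$ as $\lambda\downarrow\rho$, and it vanishes for $k\ge n_1$, so only finitely many pairs $(k,g)$ carry an error. The set $b(B)\subset U'$ has area $|b(B)|=\int_B|b'|^2\,dA\ge\pi r^2e^{-8}|b'(z)|^2$. By H\"older's inequality the average of $\psi_\lambda$ over $b(B)$ is at most $|b(B)|^{-1/q}\|\psi_\lambda\|_{L^q(U)}$. By \eqref{eq:sobY}, and since $(\lambda-\rho)^s\mathcal R(\lambda)$ is bounded in norm for $\lambda\in(\rho,\rho+1)$, we have $\|\psi_\lambda\|_{L^q(U)}\le C\|f\|_Y$. Therefore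
\[
\psi_\lambda(g(z))\le C_*|g'(z)|^{-2/q}\|f\|_Y+\eta_{\lambda,k,g},
\]
where $C_*$ depends only on $F$, $D$, $z$, $r$, $p$, $t$. By \eqref{eq:q}, $|g'(z)|^{t-2/q}=|(F^k)'(y)|^{\theta|a|}\le u_{k,a}(z)^\theta$, as $|(F^k)'(y)|^{|a|}$ is one term of $u_{k,a}(z)$. With $\lambda^{-k}\le\rho^{-k}$ and $|\mathcal T_k|\le d-1$, the upper limit as $\lambda\downarrow\rho$ of the double sum in \eqref{eq:blocked} is at most $C_*\varepsilon_N\|f\|_Y$. By Lemma~\ref{lem:harnack},
\[
\liminf_{\lambda\downarrow\rho}\gamma_\lambda(z)\ge Sf(z)-C_*\varepsilon_N\|f\|_Y .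
\]

\emph{Step 3: transport along the good branches.} Cover $\Delta_1$ by $j_0$ disks $B(x_i,\delta_i)$ with $x_i\in\Delta_1$ and $B(x_i,2\delta_i)\subset\Delta$. By \eqref{eq:koebe}, for $g$ univalent on $\Delta$ the function $\log|g'|$ varies by at most $8$ on each disk. As $\Delta_1$ is connected, any $x\in\Delta_1$ is joined to $z$ by a chain of at most $j_0$ of these disks, consecutive ones intersecting. So $|g'(x)|^t\ge2c|g'(z)|^t$ with $2c=e^{-8j_0|t|}$. By Lemma~\ref{lem:shrink}, $f(g(x))\ge\frac12f(g(z))$ for $x\in\Delta_1$, $g\in\mathcal G_n$, $n\ge n_2(f)$. The terms of $\gamma_\lambda(z)$ with $n<n_2$ tend to $0$, so for $x\in\Delta_1\cap U'$ we get $\psi_\lambda(x)\ge\gamma_\lambda(x)\ge c\,(\gamma_\lambda(z)-o(1))$. Let $\lambda\downarrow\rho$ and use Lemma~\ref{lem:harnack} and Step 2.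
\end{proof}

\section{Simplicity of the leading eigenvalue}\label{sec:simple}

By Lemmas~\ref{lem:radius} and~\ref{lem:harnack}, $S1>0$ on $U'$. Fix $\varphi\in C_c(U')$ with $\varphi\ge0$, $\varphi\not\equiv0$, and define
\[
\ell(f)=\int\varphi\,Sf\,dA,\qquad f\in Y .
\]
Then $\ell\in Y^*$, $\ell\ge0$ on $Y_+$, $\ell\circ L=\rho\ell$ and $\ell(1)>0$. On $C_c^\infty(D)$ the functional $\ell$ is a positive distribution, so there is a Radon measure $\mu$ on $D$ with $\ell(\eta)=\int\eta\,d\mu$ for $\eta\in C_c^\infty(D)$.

\begin{lemma}\label{lem:mu}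
The measure $\mu$ is nonzero, supported in $J$, and has no atoms. In particular its support is infinite.
\end{lemma}

\begin{proof}
Let $\eta\in C^\infty(\overline D)$ vanish near $K$. Its support is a compact subset of $\Omega_0$, which $F^n$ maps outside $D$ for large $n$; so $L^n\eta=0$ and $\ell(\eta)=\rho^{-n}\ell(L^n\eta)=0$. This shows that $\mu$ vanishes on $U$. It also shows that $\mu\ne0$: if $\tilde\eta\in C_c^\infty(D)$ equals $1$ near $K$, then $\ell(\tilde\eta)=\ell(1)-\ell(1-\tilde\eta)=\ell(1)>0$. A test function supported in the interior of $K$ is zero in $Y$, so $\mu$ vanishes there too, and $\operatorname{supp}\mu\subset J$. For $x_1\in D$ take $\eta\in C_c^\infty(\mathbb C)$ with $0\le\eta\le1$, $\eta(0)=1$, and put $\eta_j(x)=\eta(j(x-x_1))$. Then $\|\eta_j\|_p^p=O(j^{-2})$ and $\|\nabla\eta_j\|_p^p=O(j^{p-2})$, so $\mu(\{x_1\})\le\ell(\eta_j)\le C\|\eta_j\|_X\to0$ because $p<2$.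
\end{proof}

The absence of atoms is what lets us choose, for every $N$, a point of $\operatorname{supp}\mu$ outside $\mathrm{PC}_N$.

\begin{lemma}\label{lem:min}
If $f_1,f_2\in Y_+$ and $Sf_1\ne0\ne Sf_2$, then $\ell(\min(Sf_1,Sf_2))>0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:harnack}, $Sf_i(z)>0$. Choose $N$ with $C_*\varepsilon_N\|f_i\|_Y<\frac12Sf_i(z)$ for $i=1,2$, and a point $\xi\in\operatorname{supp}\mu\setminus\mathrm{PC}_N$. Pick $x_0\in D$ off the finitely many lines that join a point $w\in\mathrm{PC}_N$ to $z$ or to $\xi$, and let $\Delta$ be $D$ minus the rays $\{x_0+\tau(w-x_0):\tau\ge1\}$, $w\in\mathrm{PC}_N$. Then $\Delta$ is open, star-shaped about $x_0$ and hence simply connected, disjoint from $\mathrm{PC}_N$, and contains $z$ and $\xi$ by the choice of $x_0$. Let $\Delta_1$ be the union of the segments $[x_0,z]$, $[x_0,\xi]$ and a closed disk $\overline{B(\xi,\epsilon)}\subset\Delta$. By Proposition~\ref{prop:lower}, $\min(Sf_1,Sf_2)\ge c'>0$ on $B(\xi,\epsilon)\cap U'$. Take $\eta\in C_c^\infty(B(\xi,\epsilon))$ with $0\le\eta\le1$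 and $\eta(\xi)=1$. Then $\min(Sf_1,Sf_2)-c'\eta\in Y_+$, so $\ell(\min(Sf_1,Sf_2))\ge c'\int\eta\,d\mu>0$, because $\xi\in\operatorname{supp}\mu$.
\end{proof}

\begin{proposition}\label{prop:simple}
For every $t\in I$, the number $\rho=e^{P(t)}$ is an isolated point of the spectrum of $L_t$ on $Y$, and its Riesz projection $\Pi$ has rank one.
\end{proposition}

\begin{proof}
\emph{The pole is simple.} Lemma~\ref{lem:min} with $f_1=f_2=1$ gives $\int\varphi\,S^21\,dA=\ell(S1)>0$. If $s\ge2$, then $2s-2\ge s$ and $S^2=(L-\rho)^{2s-2}\Pi=0$, a contradiction. So $s=1$ and $S=\Pi$. Its range is $\ker(L-\rho)$: it is contained in the kernel as $(L-\rho)\Pi=0$, and $(\lambda-\rho)\mathcal R(\lambda)v=v$ for $v$ in the kernel.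

\emph{The eigenspace is a line.} The operator $L$ commutes with complex conjugation, so $\ker(L-\rho)=\mathcal E+i\mathcal E$, where $\mathcal E$ is the real space of real eigenfunctions. Suppose $\dim\mathcal E\ge2$. Then $\mathcal E\setminus\{0\}$ is connected. Its subsets $\mathcal E\cap Y_+\setminus\{0\}$ and $\mathcal E\cap(-Y_+)\setminus\{0\}$ are relatively closed, disjoint and interchanged by $v\mapsto-v$. If they covered $\mathcal E\setminus\{0\}$, one of them would be empty, hence both. So there is $v\in\mathcal E$ with $v^+\ne0\ne v^-$ in $Y$.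

Put $h_\pm=\Pi v^\pm$. From $L^nv^\pm\ge\pm L^nv=\pm\rho^nv$ and $L^nv^\pm\ge0$ we get $L^nv^\pm\ge\rho^nv^\pm$. Since $(\lambda-\rho)\sum_n\lambda^{-n-1}\rho^n=1$, it follows that $(\lambda-\rho)\mathcal R(\lambda)v^\pm\ge v^\pm$ for $\lambda>\rho$, and in the limit $h_\pm\ge v^\pm$. In particular $h_\pm\ne0$, and Lemma~\ref{lem:min} gives $\ell(\min(h_+,h_-))>0$. On the other hand $h_+-h_-=\Pi v=v$, so $\min(h_+,h_-)=h_+-v^+$ and $\Pi\min(h_+,h_-)=h_+-h_+=0$. Hence $\ell(\min(h_+,h_-))=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]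
The space $Y$ is the same for all $t\in I$, and $t\mapsto L_t$ is holomorphic for $\operatorname{Re}t\in I$. Let $\Gamma$ be a small circle about $e^{P(t_0)}$ whose closed disk contains no other spectral point of $L_{t_0}$. By Proposition~\ref{prop:simple} at $t_0$ and (R2), for complex $t$ near $t_0$ the operator $L_t$ has exactly one spectral point $\lambda(t)$ inside $\Gamma$, and $\lambda$ is holomorphic. For real $t$ near $t_0$, the number $e^{P(t)}$ is a spectral point of $L_t$ by Lemma~\ref{lem:radius}, and it lies inside $\Gamma$ by continuity of $P$. So $P(t)=\log\lambda(t)$ near $t_0$, and $P$ is real analytic at $t_0$. With Section~\ref{sec:convex}, this completes the proof of Theorem~\ref{thm:B}.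
\end{proof}

\begin{thebibliography}{9}

\bibitem{Nus}
Nussbaum, Duke Math. J. \textbf{37} (1970).

\bibitem{SAJS}
\emph{Spectral Analysis of Julia Sets},
\texttt{https://thesis.library.caltech.edu/3554/1/Smirnov\_sk\_1996.pdf}

\end{thebibliography}
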